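\title{Semi-unification over Abelian groups is decidable}

\begin{abstract}
Semi-unification over Abelian groups asks, for finitely many pairs of types whose only variables are dimension variables, for a substitution after which the second type of each pair is an instance of the first, dimensions being compared modulo the laws of Abelian groups. Type inference for ML with dimension-polymorphic recursion reduces to this problem. We show that it is decidable for any finite number of pairs, that a most general solution can be computed whenever a solution exists, and that both statements persist when the exponents are taken in a ring $\mathbb Z[\Pi^{-1}]\neq\mathbb Q$ with $\Pi$ a decidable set of primes. The problem is translated into the existence of a lattice, modulo an unknown kernel, that is stable under finitely many partial linear maps. The kernel is found in finitely many rounds; in each round finitely many primes matter, and the question at one prime is decided by the completeness of the theory of $p$-adically closed fields.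
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A type system with physical dimensions attaches to each real number a dimension, such as length divided by time, and allows functions that are polymorphic in dimensions: squaring has the type $\mathrm{real}\,d\to\mathrm{real}\,d^2$ for every dimension $d$. The formal setting is the following.

\emph{Dimension expressions} are built from \emph{dimension variables} $d,d_1,d_2,\dots$, \emph{base dimensions} (uninterpreted constants, such as mass, length and time), the unit dimension $1$, products $\delta\cdot\delta'$ and inverses $\delta^{-1}$. We write $=_D$ for equality modulo the axioms of Abelian groups, with the variables and the base dimensions as free generators; thus all exponents are integers. \emph{Types} are built from base types such as $\mathrm{bool}$, types $\mathrm{real}\,\delta$ with $\delta$ a dimension expression, and function types $\tau\to\tau'$. There are no type variables, and $=_D$ is extended to types congruently. A \emph{substitution} maps dimension variables to dimension expressions, leaves every base dimension unchanged, and is extended homomorphically to dimensions and types.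

The inequation $\tau\le_D\tau'$ holds if $R(\tau)=_D\tau'$ for some substitution $R$, that is, if $\tau'$ is an instance of $\tau$. For a base dimension $b$, the type $\mathrm{real}\,b\to\mathrm{real}\,b^2$ is an instance of $\mathrm{real}\,d\to\mathrm{real}\,d^2$, and $\mathrm{real}\,b\to\mathrm{real}\,b$ is not.

\begin{definition}
Let $\mathcal I=\{(\tau_1,\tau_1'),\dots,(\tau_n,\tau_n')\}$ be a finite set of pairs of types, called \emph{inequations}. A \emph{semi-unifier} of $\mathcal I$ is a substitution $S$ for which there are substitutions $R_1,\dots,R_n$ with
\[
R_i(S(\tau_i))=_D S(\tau_i')\qquad(i=1,\dots,n).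
\]
\emph{Semi-unification over Abelian groups} is the problem of deciding, given $\mathcal I$, whether $\mathcal I$ has a semi-unifier.
\end{definition}

The substitution $S$ is chosen once for the whole system, while each inequation has its own matching substitution $R_i$. Informally, $S$ determines the still unknown type of a recursively defined function and each $R_i$ accounts for one use of the function at an instance of that type; type inference for ML with dimension-polymorphic recursion and integral exponents can be reduced to semi-unification over Abelian groups. Rittri showed that the problem is decidable for a single inequation and gave an algorithm for it. He also gave an algorithm for any finite number of inequations when the exponents are rational, so that dimensions form a vector space over $\mathbb Q$. The question posed in \cite{PLD} is whether the problem with integral exponents is decidable for arbitrary finite $\mathcal I$.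

For unification, several equations reduce to one by tupling. Here tupling would force $R_1=\dots=R_n$, which changes the problem: for distinct base dimensions $b,b'$ the system $\mathrm{real}\,d\le_D\mathrm{real}\,b$, $\mathrm{real}\,d\le_D\mathrm{real}\,b'$ is solved by the identity, while $\mathrm{real}\,d\to\mathrm{real}\,d\le_D\mathrm{real}\,b\to\mathrm{real}\,b'$ has no semi-unifier. Two further observations locate the difficulty. If no base dimension occurs in $\mathcal I$ and $\tau_i,\tau_i'$ differ only in their dimensions, then sending every variable to $1$ is a semi-unifier; all obstructions come from the rigidity of the base dimensions. And solvable systems can be recognized by enumerating candidates for $S,R_1,\dots,R_n$ on the finitely many variables involved; what is needed is a way to recognize that no solution exists. With rational exponents this is finite-dimensional linear algebra (Remark~\ref{rem:Q}), which speaks for decidability. With integral exponents, several inequations give several unknown maps $R_i$ that need not commute, and divisibility constraints travel along arbitrarily long combinations of them, which speaks against it. The answer is positive.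

\begin{theorem}\label{thm:dec}
There is an algorithm which, given a finite set $\mathcal I=\{(\tau_1,\tau_1'),\dots,(\tau_n,\tau_n')\}$, decides whether $\mathcal I$ has a semi-unifier.
\end{theorem}

By the reduction mentioned above, type inference for ML with dimension-polymorphic recursion and integral exponents is decidable as well.

\begin{theorem}\label{thm:mgs}
If $\mathcal I$ has a semi-unifier, then one can compute a semi-unifier $S_*$ such that for every semi-unifier $S$ there is a substitution $T$ with $S(d)=_DT(S_*(d))$ for every variable $d$ of $\mathcal I$. This $T$ is uniquely determined on the variables occurring in the $S_*(d)$.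
\end{theorem}

Between integral and rational exponents lie the rings obtained from $\mathbb Z$ by inverting a set of primes.

\begin{theorem}\label{thm:Pi}
Let $\Pi$ be a decidable set of primes with $\mathcal Z=\mathbb Z[p^{-1}:p\in\Pi]\ne\mathbb Q$. Theorems~\ref{thm:dec} and~\ref{thm:mgs} hold with exponents in $\mathcal Z$ instead of $\mathbb Z$, that is, with $\mathcal Z$-modules in place of Abelian groups.
\end{theorem}

The only deep result that we use is the completeness theorem of Ax--Kochen \cite{AK} and Ershov \cite{Er}, recalled in Section~\ref{sec:prime}. The plan of the proof is given at the end of Section~\ref{sec:small}.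

\section{Three small systems}\label{sec:small}

From now on groups are written additively. Modulo $=_D$, the dimension expressions form the free Abelian group $\mathcal D$ on the variables and the base dimensions, the unit dimension being $0$, and a substitution is an endomorphism of $\mathcal D$ that fixes every base dimension. A substitution $S$ extends uniquely to a linear map $S_{\mathbb Q}$ on $\mathcal D_{\mathbb Q}=\mathcal D\otimes\mathbb Q$. When displaying inequations we keep the multiplicative notation and abbreviate $\mathrm{real}\,\delta\le_D\mathrm{real}\,\delta'$ to $\delta\le_D\delta'$.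

\begin{example}[a forced division]\label{ex:div}
The inequation $d_1^2\le_D d_2$ asks for $2RS(d_1)=S(d_2)$. The identity is not a semi-unifier, but $S(d_1)=w_1$, $S(d_2)=2w_2$, $R(w_1)=w_2$ is a solution. To see where $w_2$ comes from, let $E=\mathbb Qd_1\oplus\mathbb Qd_2$, and for a semi-unifier $S$ let $M_S=\{x\in E: S_{\mathbb Q}x\in\mathcal D\}$. The inequation prescribes the partial linear map $\rho\colon\mathbb Qd_1\to E$, $\rho(d_1)=d_2/2$, and $R_{\mathbb Q}S_{\mathbb Q}x=S_{\mathbb Q}\rho x$ for $x\in\mathbb Qd_1$. Since $R(\mathcal D)\subseteq\mathcal D$, we get $\rho(M_S\cap\mathbb Qd_1)\subseteq M_S$. As $M_S$ contains $d_1$ and $d_2$, it contains the lattice $\Lambda=\mathbb Zd_1+\mathbb Z\,d_2/2$. This lattice satisfies $\rho(\Lambda\cap\mathbb Qd_1)\subseteq\Lambda$, and naming its basis vectors $w_1,w_2$ gives the solution above. If $d_2$ is replaced by a base dimension $b$, the same reasoning gives $b/2\in M_S$, that is $b/2\in\mathcal D$, which is false; so $d_1^2\le_Db$ has no semi-unifier.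
\end{example}

This suggests a procedure: start from the lattice spanned by the variables and base dimensions, keep adding its images under the partial maps, and when the chain of lattices stops growing, check that no proper fraction of a base dimension has appeared. The chain need not stop.

\begin{example}[a forced kernel]\label{ex:ker}
Consider $\{d^2\le_Dd,\ d\le_Db\}$. Each inequation alone is solvable (by $S(d)=0$ and by the identity), and with rational exponents the system is solved by $S=\mathrm{id}$, $R_1(d)=d/2$, $R_2(d)=b$. With integral exponents, the partial maps send $\rho_1(d)=d/2$ and $\rho_2(d)=b$, so $M_S$ contains $d/2^j$ for all $j$. A nonzero element of $\mathcal D$ is not divisible by all powers of $2$, hence $S(d)=0$, and then $b=R_2S(d)=0$, which is absurd. The chain grows without bound along the line $\mathbb Qd$; this forces the line into the kernel of $S_{\mathbb Q}$; and $\rho_2$ then forces $b$ into the kernel.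
\end{example}

So the object to look for is a lattice modulo a subspace, and we must find the part of the kernel that integrality forces. For a single map $\rho$ defined on all of an $N$-dimensional space there is a simple criterion: a lattice with $\rho\Lambda\subseteq\Lambda$ exists if and only if the characteristic polynomial of $\rho$ has integer coefficients. (In a basis of such a lattice the matrix of $\rho$ is integral; conversely, $\Lambda+\rho\Lambda+\dots+\rho^{N-1}\Lambda$ is stable by the Cayley--Hamilton theorem.) In Example~\ref{ex:ker} the culprit is the eigenvalue $\frac12$. For partial maps, eigenvalues do not see everything.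

\begin{example}[a kernel without eigenvalues]\label{ex:sum}
Consider $\{x^2\le_Dyz,\ x^2\le_Dz,\ y\le_Dx\}$ with variables $x,y,z$, so that $\rho_1(x)=(y+z)/2$, $\rho_2(x)=z/2$ on $\mathbb Qx$ and $\rho_3(y)=x$ on $\mathbb Qy$. The only compositions defined on a nonzero vector are $\rho_1\rho_3$ and $\rho_2\rho_3$, which send $y$ to $(y+z)/2$ and $z/2$; no $\rho_i$ and no composition has an eigenvector. Nevertheless $S(y)=2(R_1-R_2)S(x)$, hence $S(x)=R_3S(y)=2R_3(R_1-R_2)S(x)$. Iterating, $S(x)$ is divisible by all powers of $2$, so $S(x)=0$, and then $S(y)=S(z)=0$. The vector $y/2=\rho_1(x)-\rho_2(x)$ lies in the domain of $\rho_3$ although neither term does.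
\end{example}

We therefore do not try to describe the forced kernel by a formula; we decide the existence of a stable lattice directly. The plan is as follows. Sections~\ref{sec:closed} and~\ref{sec:transl} show that there is a least possible kernel $K_0$, and that modulo $K_0$ the chain of lattices stops and decides the problem. It remains to compute $K_0$. Section~\ref{sec:local} shows that a candidate $K$ admits a stable lattice if and only if it does so at each of finitely many computable primes. At one prime, lattices are the images $g\mathcal O_p^N$ of invertible matrices $g$ over a $p$-adic field, so the existence of a stable lattice is a first-order statement in a decidable theory; Section~\ref{sec:prime} uses this to test $K$ and, when the test fails, to find a larger subspace that is still contained in $K_0$. Since the dimension grows, finitely many rounds suffice (Section~\ref{sec:alg}). Theorems~\ref{thm:mgs} and~\ref{thm:Pi} are proved in Sections~\ref{sec:mgs} and~\ref{sec:Pi}.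

\section{Closed modules and good subspaces}\label{sec:closed}

The \emph{shape} of a type is obtained by erasing its dimensions and keeping $\mathrm{real}$, the arrows and the names of the base types. Substitutions preserve shapes, so $\mathcal I$ has no semi-unifier if some $\tau_i$ and $\tau_i'$ have different shapes. We assume from now on that the shapes match. Let $(a_{ij},a'_{ij})$, for finitely many $j$, be the pairs of dimensions at corresponding occurrences of $\mathrm{real}$ in $\tau_i$ and $\tau_i'$. The condition on $S$ and $R_i$ is that $R_iS(a_{ij})=S(a'_{ij})$ in $\mathcal D$ for all $i,j$.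

Let $V$ and $B$ be the finite sets of variables and base dimensions occurring in $\mathcal I$, and put
\[
F=\mathbb Z^{V\cup B},\qquad P=\mathbb Z^B\subseteq F,\qquad E=F\otimes\mathbb Q,\qquad P_{\mathbb Q}=P\otimes\mathbb Q\subseteq E,\qquad N=\dim E.
\]
Let $\Gamma_i\subseteq E\times E$ be the $\mathbb Q$-span of the pairs $(a_{ij},a'_{ij})$ and of the pairs $(b,b)$ with $b\in B$; the latter record that $R_i$ fixes base dimensions. By linearity, a semi-unifier $S$ with matching substitutions $R_i$ satisfies
\begin{equation}\label{eq:key}
R_{i,\mathbb Q}\,S_{\mathbb Q}\,x=S_{\mathbb Q}\,y\qquad\text{for all }(x,y)\in\Gamma_i .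
\end{equation}
The relation $\Gamma_i$ need not be the graph of a map: it may contain a pair $(0,y)$ with $y\ne0$, and then \eqref{eq:key} puts $y$ in the kernel of $S_{\mathbb Q}$. It becomes a partial map after passing to a suitable quotient.

We need the same notions over $\mathbb Z$, over $p$-adic rings and over $\mathcal Z$. So let $\mathcal O$ be a principal ideal domain that is not a field, with fraction field $k\supseteq\mathbb Q$. We use two textbook facts: a finitely generated torsion-free $\mathcal O$-module is free, and submodules of a finitely generated $\mathcal O$-module are finitely generated, so that ascending chains of them stabilize. For a $\mathbb Q$-space $H$ write $H_k=H\otimes_{\mathbb Q}k$, and let $\Gamma_{i,k}=(\Gamma_i)_k\subseteq E_k\times E_k$. A \emph{lattice} in a finite-dimensional $k$-space $U$ is a finitely generated $\mathcal O$-submodule that spans $U$ over $k$. Every vector of $U$ has a nonzero $\mathcal O$-multiple in a given lattice $\Lambda$; hence every finitely generated submodule of $U$ lies in $s\Lambda$ for some $s\in k^\times$.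

\begin{lemma}[adapted bases]\label{lem:basis}
Let $\Lambda$ be a lattice in $U$ and $A\subseteq U$ a subspace.
\begin{enumerate}
\item[(i)] $\Lambda$ has an $\mathcal O$-basis $e_1,\dots,e_u$ such that $e_1,\dots,e_s$ is an $\mathcal O$-basis of $\Lambda\cap A$ and a $k$-basis of $A$.
\item[(ii)] If $k'\supseteq k$ is a field and $\mathcal O'\supseteq\mathcal O$ a subring of $k'$, then in $U\otimes_kk'$ we have $\mathcal O'\Lambda\cap(A\otimes_kk')=\mathcal O'(\Lambda\cap A)$ and $\mathcal O'\Lambda\cap U=(\mathcal O'\cap k)\Lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
The module $\Lambda/(\Lambda\cap A)$ embeds in $U/A$, so it is finitely generated and torsion-free, hence free, and $\Lambda=(\Lambda\cap A)\oplus C$ for some submodule $C$. Both summands are free; join their bases. Vectors independent over $\mathcal O$ are independent over $k$, and $\Lambda\cap A$ spans $A$ because every vector of $A$ has a nonzero multiple in $\Lambda$. This proves (i). For (ii), the $e_j$ form a $k'$-basis of $U\otimes_kk'$; a vector lies in $\mathcal O'\Lambda$, in $A\otimes_kk'$, or in $U$ exactly when its coordinates lie in $\mathcal O'$, vanish for $j>s$, or lie in $k$, respectively.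
\end{proof}

\begin{definition}
An $\mathcal O$-submodule $M\subseteq E_k$ is \emph{admissible} if $M=L+X$ with $L$ a lattice in $E_k$ and $X$ a $k$-subspace. A subset $M\subseteq E_k$ is \emph{closed} if, for all $i$ and all $(x,y)\in\Gamma_{i,k}$, $x\in M$ implies $y\in M$.
\end{definition}

Intersections of closed sets are closed. The modules $M_S$ of Section~\ref{sec:small} are the model: they will turn out to be admissible and closed, with $X=\ker S_{\mathbb Q}$. The subspace $X$ can be read off from $M$.

\begin{lemma}\label{lem:div}
If $M=L+X$ is admissible, then $X$ is the largest $k$-subspace contained in $M$, and $M/X$ is a lattice in $E_k/X$. Conversely, the preimage in $E_k$ of a lattice of $E_k/X$ is admissible, with largest subspace $X$.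
\end{lemma}

\begin{proof}
$M/X$ is the image of $L$, so it is a lattice in $E_k/X$, and it is free, say $M/X\cong\mathcal O^m$. Since $\mathcal O$ is not a field, it has a prime element $\pi$, and $\bigcap_j\pi^j\mathcal O^m=0$ by unique factorization. A $k$-subspace $Y$ of $M/X$ satisfies $Y=\pi^jY$ for all $j$, so $Y=0$. Thus every subspace contained in $M$ maps to $0$ in $E_k/X$. For the converse, let $L$ be generated by lifts of generators of the given lattice and by a $k$-basis of $X$; the preimage is $L+X$.
\end{proof}

We write $X=\operatorname{div}M$ and call it the \emph{divisible part} of $M$. If $\mathcal O$ were allowed to be a field, every lattice would be all of $E_k$ and the lemma would fail; this is why $\mathcal Z\ne\mathbb Q$ in Theorem~\ref{thm:Pi}.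

\begin{lemma}[partial maps]\label{lem:rho}
\begin{enumerate}
\item[(i)] If $M$ is admissible and closed, then $\operatorname{div}M$ is closed.
\item[(ii)] Let $X\subseteq E_k$ be a closed subspace, write $\bar x$ for the class of $x$ in $E_k/X$, and let $A_i=\{\bar x:(x,y)\in\Gamma_{i,k}\text{ for some }y\}$. There is a well-defined linear map $\rho_i\colon A_i\to E_k/X$ with $\rho_i(\bar x)=\bar y$ for all $(x,y)\in\Gamma_{i,k}$.
\item[(iii)] In the situation of (ii), a submodule $M\supseteq X$ is closed if and only if $\Lambda=M/X$ is \emph{stable}, meaning that $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$ for all $i$.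
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $x\in\operatorname{div}M$ and $(x,y)\in\Gamma_{i,k}$. For every $s\in k$ we have $(sx,sy)\in\Gamma_{i,k}$ and $sx\in M$, so $sy\in M$. Thus the subspace $ky$ lies in $M$, and $y\in\operatorname{div}M$.

(ii) If $(x,y),(x',y')\in\Gamma_{i,k}$ and $x-x'\in X$, then $(x-x',y-y')\in\Gamma_{i,k}$ gives $y-y'\in X$. The map is linear because $\Gamma_{i,k}$ is a subspace.

(iii) Since $M\supseteq X$, a vector $x$ lies in $M$ if and only if $\bar x\in\Lambda$. So closedness says that $\bar x\in\Lambda$ implies $\bar y\in\Lambda$ for $(x,y)\in\Gamma_{i,k}$; here $\bar x$ ranges over $A_i$ and $\bar y=\rho_i(\bar x)$.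
\end{proof}

\begin{lemma}[scaling and intersection]\label{lem:cap}
Let $M,M_1,M_2$ be admissible and closed.
\begin{enumerate}
\item[(i)] For $s\in k^\times$, the module $sM$ is admissible and closed with $\operatorname{div}sM=\operatorname{div}M$, and some $sM$ contains any given finitely generated submodule of $E_k$.
\item[(ii)] $M_1\cap M_2$ is admissible and closed, with $\operatorname{div}(M_1\cap M_2)=\operatorname{div}M_1\cap\operatorname{div}M_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $M=L+X$, then $sM=sL+X$; it is closed because $\Gamma_{i,k}$ is invariant under scaling; and some $sL$ contains the given submodule.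

(ii) Let $M_j=L_j+X_j$. The quotient $(M_1\cap M_2)/(X_1\cap X_2)$ embeds in $M_1/X_1\oplus M_2/X_2$, so it is finitely generated. It spans $E_k/(X_1\cap X_2)$, because every vector of $E_k$ has a nonzero multiple in $L_1\cap L_2$. So it is a lattice, and Lemma~\ref{lem:div} applies to its preimage $M_1\cap M_2$.
\end{proof}

\begin{definition}
A subspace $X\subseteq E_k$ is \emph{$\mathcal O$-good} if $X=\operatorname{div}M$ for some admissible closed $M$.
\end{definition}

By Lemmas~\ref{lem:div} and~\ref{lem:rho}, $X$ is $\mathcal O$-good if and only if $X$ is closed and $E_k/X$ contains a stable lattice. Good subspaces are the candidates for the kernel of a semi-unifier, judged by integrality alone, before the base dimensions are tested.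

\begin{corollary}\label{cor:least}
For every subspace $Y\subseteq E_k$ there is a least $\mathcal O$-good subspace containing $Y$.
\end{corollary}

\begin{proof}
$E_k$ itself is good (take $M=E_k$). Let $X$ be a good subspace containing $Y$ of least dimension, and $X'$ any good subspace containing $Y$. By Lemma~\ref{lem:cap}(ii), $X\cap X'$ is good; it contains $Y$, so $X\cap X'=X$ by minimality.
\end{proof}

Let $K_0\subseteq E$ be the least $\mathbb Z$-good subspace.

\section{Semi-unifiers as closed modules}\label{sec:transl}

In this section $\mathcal O=\mathbb Z$. A \emph{solution module} is an admissible closed module $M$ with $F\subseteq M\subseteq E$ and $M\cap P_{\mathbb Q}=P$. The last condition says that no proper fraction of a combination of base dimensions is integral. It splits into a condition on the kernel and one on the lattice.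

\begin{lemma}\label{lem:P}
Let $M\supseteq P$ be admissible, $X=\operatorname{div}M$, and let bars denote images in $E/X$. Then $M\cap P_{\mathbb Q}=P$ if and only if $X\cap P_{\mathbb Q}=0$ and $(M/X)\cap\overline{P_{\mathbb Q}}=\overline P$.
\end{lemma}

\begin{proof}
Suppose $M\cap P_{\mathbb Q}=P$. Then $X\cap P_{\mathbb Q}$ is a $\mathbb Q$-subspace contained in the lattice $P$ of $P_{\mathbb Q}$, so it is $0$. If $c\in P_{\mathbb Q}$ and $\bar c\in M/X$, then $c\in M$, so $c\in P$. Conversely, let $c\in M\cap P_{\mathbb Q}$. Then $\bar c=\bar c'$ for some $c'\in P$, and $c-c'\in X\cap P_{\mathbb Q}=0$.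
\end{proof}

\begin{proposition}\label{prop:A}
\begin{enumerate}
\item[(i)] If $S$ is a semi-unifier of $\mathcal I$, then $M_S=\{x\in E:S_{\mathbb Q}x\in\mathcal D\}$ is a solution module, and $\operatorname{div}M_S=\ker(S_{\mathbb Q}|_E)$.
\item[(ii)] Let $M$ be a solution module and $X=\operatorname{div}M$. Then $M/X$ has a basis consisting of the $\bar b$ $(b\in B)$ and further vectors $e_1,\dots,e_t$. Choose distinct variables $w_1,\dots,w_t$ not occurring in $\mathcal I$ and let $\iota\colon M/X\to\mathcal D$ be the embedding with $\iota(\bar b)=b$, $\iota(e_j)=w_j$. Then every substitution $S$ with $S(d)=\iota(\bar d)$ for $d\in V$ is a semi-unifier of $\mathcal I$.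
\end{enumerate}
In particular, $\mathcal I$ has a semi-unifier if and only if a solution module exists.
\end{proposition}

\begin{proof}
(i) We have $F\subseteq M_S$. If $(x,y)\in\Gamma_i$ and $x\in M_S$, then $S_{\mathbb Q}y=R_i(S_{\mathbb Q}x)\in\mathcal D$ by \eqref{eq:key}, so $M_S$ is closed. Let $X=\ker(S_{\mathbb Q}|_E)$ and let $G\subseteq\mathcal D$ be the subgroup spanned by the finitely many free generators that occur in $B$ or in some $S(d)$, $d\in V$. Then $S_{\mathbb Q}(E)\subseteq G\otimes\mathbb Q$ and $\mathcal D\cap(G\otimes\mathbb Q)=G$, so $M_S/X$ embeds in $G$ and is finitely generated. It spans $E/X$ since $F\subseteq M_S$. By Lemma~\ref{lem:div}, $M_S$ is admissible with divisible part $X$. Finally, $S_{\mathbb Q}$ is the identity on $P_{\mathbb Q}$, so $M_S\cap P_{\mathbb Q}=\mathcal D\cap P_{\mathbb Q}=P$.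

(ii) Let $\Lambda=M/X$. By Lemma~\ref{lem:P}, the $\bar b$ are linearly independent and generate $\overline P=\Lambda\cap\overline{P_{\mathbb Q}}$, and this is a direct summand of $\Lambda$ with free complement by Lemma~\ref{lem:basis}(i). This gives the basis. By Lemma~\ref{lem:rho}, $X$ is closed and $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$. The partial map must be extended to a total one: by Lemma~\ref{lem:basis}(i) again, $\Lambda=(\Lambda\cap A_i)\oplus C_i$, and we let $\tilde\rho_i\colon\Lambda\to\Lambda$ be $\rho_i$ on $\Lambda\cap A_i$ and $0$ on $C_i$. Since $a_{ij}$ and $b$ lie in $F\subseteq M$, their classes lie in $\Lambda\cap A_i$, so $\tilde\rho_i(\bar a_{ij})=\bar a'_{ij}$ and $\tilde\rho_i(\bar b)=\bar b$. Let $R_i$ be a substitution with $R_i(w_j)=\iota\tilde\rho_i(e_j)$. Then $R_i\iota=\iota\tilde\rho_i$, because both sides agree on the $e_j$ and send $\bar b$ to $b$. Also $S(a)=\iota(\bar a)$ for all $a\in F$, because this holds on $V\cup B$. Hence $R_iS(a_{ij})=\iota\tilde\rho_i(\bar a_{ij})=\iota(\bar a'_{ij})=S(a'_{ij})$.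
\end{proof}

\begin{remark}[rational exponents]\label{rem:Q}
With rational exponents the lattice disappears. The kernel $X$ of a semi-unifier on $E$ is closed by \eqref{eq:key} and meets $P_{\mathbb Q}$ in $0$; conversely, for such an $X$ the maps $\rho_i$ extend to endomorphisms of $E/X$ and the construction in (ii) gives a semi-unifier. So a solution exists if and only if the least closed subspace of $E$ meets $P_{\mathbb Q}$ in $0$. Over $\mathbb Z$ the least closed subspace is replaced by the possibly larger $K_0$, and a lattice must be examined as well.
\end{remark}

To speak of computations we fix representations. Subspaces of $\mathbb Q^m$ are given by bases and finitely generated subgroups by $\mathbb Z$-bases. Sums, images under rational linear maps, inclusion and equality tests, and the intersection of a finitely generated subgroup with a subspace (the kernel of an integer matrix), together with a basis as in Lemma~\ref{lem:basis}(i), are computable by Gaussian elimination and by the Hermite and Smith normal forms. A quotient $E/X$ is identified with some $\mathbb Q^u$ by a surjective rational matrix with kernel $X$; if $X$ is closed, a basis of $A_i$ and the matrix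 of $\rho_i$ are obtained from the generators of $\Gamma_i$.

The next proposition says that modulo $K_0$ the procedure suggested by Example~\ref{ex:div} terminates and is correct.

\begin{proposition}\label{prop:B}
Let $M_*$ be the least closed subgroup of $E$ containing $F+K_0$. Then $M_*$ is admissible with $\operatorname{div}M_*=K_0$. Every solution module $M$ satisfies $K_0\subseteq\operatorname{div}M$ and $M_*\subseteq M$, and a solution module exists if and only if $M_*\cap P_{\mathbb Q}=P$; in that case $M_*$ is one. Given $K_0$, the lattice $M_*/K_0$ is computable and the condition is decidable.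
\end{proposition}

\begin{proof}
$M_*$ is the intersection of all closed subgroups containing $F+K_0$, of which $E$ is one. Since $K_0$ is good, Lemma~\ref{lem:cap}(i) provides an admissible closed $M^\circ\supseteq F$ with $\operatorname{div}M^\circ=K_0$. Then $F+K_0\subseteq M_*\subseteq M^\circ$, so $M_*/K_0$ is a subgroup of the finitely generated group $M^\circ/K_0$ and spans $E/K_0$. By Lemma~\ref{lem:div}, $M_*$ is admissible with divisible part $K_0$.

If $M$ is a solution module, then $\operatorname{div}M$ is good, so $K_0\subseteq\operatorname{div}M$; thus $M$ is a closed subgroup containing $F+K_0$, and $M_*\subseteq M$. It follows that $P\subseteq M_*\cap P_{\mathbb Q}\subseteq M\cap P_{\mathbb Q}=P$. Conversely, if $M_*\cap P_{\mathbb Q}=P$, then $M_*$ has all the properties of a solution module.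

For the computation, work in $E/K_0$, where the $\rho_i$ are defined because $K_0$ is closed. Put
\[
\Lambda_0=\overline F,\qquad\Lambda_{j+1}=\Lambda_j+\sum_i\rho_i(\Lambda_j\cap A_i).
\]
The lattice $M_*/K_0$ is stable and contains $\Lambda_0$, so by induction it contains every $\Lambda_j$. It is finitely generated, so $\Lambda_{j+1}=\Lambda_j$ for some $j$, which we detect. This $\Lambda_j$ is stable, so its preimage is a closed subgroup containing $F+K_0$, hence containing $M_*$. Therefore $\Lambda_j=M_*/K_0$. The two conditions of Lemma~\ref{lem:P} can now be tested.
\end{proof}

It remains to compute $K_0$.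

\section{Reduction to finitely many primes}\label{sec:local}

A chain of lattices grows by acquiring denominators, and denominators can be studied one prime at a time. For a prime $p$ let $\mathbb Z_{(p)}$ be the ring of rational numbers with denominator prime to $p$; then $\bigcap_p\mathbb Z_{(p)}=\mathbb Z$. Let $\mathbb Q_p$ be the field of $p$-adic numbers, $v$ its valuation, with values in $\mathbb Z$ and $v(p)=1$, and $\mathbb Z_p=\{x:v(x)\ge0\}$. The local ring that we use is neither $\mathbb Z_{(p)}$ nor $\mathbb Z_p$, but
\[
\mathcal O_p=k_p\cap\mathbb Z_p,\qquad k_p=\{x\in\mathbb Q_p: x\text{ is algebraic over }\mathbb Q\}.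
\]
The reasons for this choice appear in Section~\ref{sec:prime}: unlike $\mathbb Z_{(p)}$, the ring $\mathcal O_p$ satisfies Hensel's lemma, and unlike those of $\mathbb Q_p$, the elements of $k_p$ can be described by finite data. Every nonzero $x\in k_p$ is $p^{v(x)}$ times a unit of $\mathcal O_p$. Hence the nonzero ideals of $\mathcal O_p$ are the $p^\ell\mathcal O_p$, so $\mathcal O_p$ is a principal ideal domain with fraction field $k_p=\mathcal O_p[1/p]$ and is not a field, and Section~\ref{sec:closed} applies to it. Moreover $\mathcal O_p\cap\mathbb Q=\mathbb Z_{(p)}$ and $p\mathbb Z_p\cap k_p=p\mathcal O_p$.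

Let $X\subseteq E$ be a closed rational subspace, $U=E/X$, $\overline F\subseteq U$ the image of $F$, which is a lattice, and $\rho_i\colon A_i\to U$ the partial maps. For a field $k\supseteq\mathbb Q$, the subspace $X_k\subseteq E_k$ is again closed: the space $\{(x,y)\in\Gamma_{i,k}:x\in X_k\}$ is the solution set of a homogeneous linear system with rational coefficients, so it is spanned over $k$ by its rational points, and for these $y\in X$. The partial maps on $U_k=E_k/X_k$ are the $k$-linear extensions of the $\rho_i$ to $(A_i)_k$, since both agree on the classes of the generators of $\Gamma_i$; we denote them by $\rho_i$ again.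

Let $\nu(X)$ be the least positive integer with
\[
\rho_i(\overline F\cap A_i)\subseteq\nu(X)^{-1}\overline F\qquad\text{for all }i.
\]
It is computable: apply $\rho_i$ to a basis of $\overline F\cap A_i$, express the images in a basis of $\overline F$, and take the least common denominator of all coordinates. At a prime not dividing $\nu(X)$, the lattice $\overline F$ is already stable locally.

\begin{lemma}[local--global principle]\label{lem:C}
Let $X\subseteq E$ be a closed subspace.
\begin{enumerate}
\item[(i)] If $X$ is $\mathbb Z$-good, then $X_{k_p}$ is $\mathcal O_p$-good for every prime $p$.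
\item[(ii)] If $X_{k_p}$ is $\mathcal O_p$-good for every prime $p\mid\nu(X)$, then $X$ is $\mathbb Z$-good.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\Lambda$ be a stable lattice in $U$. Then $\mathcal O_p\Lambda$ is an $\mathcal O_p$-lattice in $U_{k_p}$, and Lemma~\ref{lem:basis}(ii) gives $\mathcal O_p\Lambda\cap(A_i)_{k_p}=\mathcal O_p(\Lambda\cap A_i)$, which $\rho_i$ maps into $\mathcal O_p\Lambda$.

(ii) Put $\nu=\nu(X)$. We glue local lattices. For $p\mid\nu$ let $\Lambda'_p$ be a stable $\mathcal O_p$-lattice in $U_{k_p}$ and $\Lambda_p=\Lambda'_p\cap U$; for $p\nmid\nu$ let $\Lambda_p=\mathbb Z_{(p)}\overline F$. Each $\Lambda_p$ satisfies $\rho_i(\Lambda_p\cap A_i)\subseteq\Lambda_p$. For $p\mid\nu$, the image lies in $U$ because $\rho_i(A_i)\subseteq U$, and in $\Lambda'_p$ by stability. For $p\nmid\nu$, Lemma~\ref{lem:basis}(ii) gives $\Lambda_p\cap A_i=\mathbb Z_{(p)}(\overline F\cap A_i)$, whose image lies in $\nu^{-1}\mathbb Z_{(p)}\overline F=\Lambda_p$ because $\nu$ is a unit of $\mathbb Z_{(p)}$. Hence the group $\Lambda=\bigcap_p\Lambda_p$ satisfies $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$.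

It remains to see that $\Lambda$ is a lattice; here we use that only finitely many $\Lambda_p$ differ from $\mathbb Z_{(p)}\overline F$. For $p\mid\nu$, both $\Lambda'_p$ and $\mathcal O_p\overline F$ are lattices in $U_{k_p}$, so each lies in a multiple $p^{-\ell}$ of the other, and one $\ell\ge0$ serves for all these $p$. Intersecting with $U$ and using $\mathcal O_p\overline F\cap U=\mathbb Z_{(p)}\overline F$ from Lemma~\ref{lem:basis}(ii), we get
\[
p^{\ell}\,\mathbb Z_{(p)}\overline F\subseteq\Lambda_p\subseteq p^{-\ell}\,\mathbb Z_{(p)}\overline F\qquad(p\mid\nu).
\]
Since $p^\ell$ divides $\nu^\ell$, this gives $\nu^\ell\overline F\subseteq\Lambda_p$ and $\nu^\ell\Lambda_p\subseteq\mathbb Z_{(p)}\overline F$ for $p\mid\nu$, and both inclusions hold for $p\nmid\nu$ by the definition of $\Lambda_p$. Comparing coordinates in a basis of $\overline F$ shows $\bigcap_p\mathbb Z_{(p)}\overline F=\overline F$. Therefore $\nu^\ell\overline F\subseteq\Lambda\subseteq\nu^{-\ell}\overline F$, so $\Lambda$ spans $U$ and is finitely generated.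
\end{proof}

\section{Deciding goodness at one prime}\label{sec:prime}

\subsection*{The theory of $(k_p,\mathcal O_p)$}
We consider first-order sentences in the language of rings $(0,1,+,-,\cdot)$ with one unary predicate. A structure is a pair $(k,\mathcal O)$, the predicate being interpreted as $\mathcal O\subseteq k$, and quantifiers range over elements of $k$. Let $\mathrm{pCF}_p$ be the theory with the following axioms.
\begin{enumerate}
\item[(A1)] $k$ is a field of characteristic $0$, and $\mathcal O$ is a subring containing $x$ or $x^{-1}$ for every $x\in k^\times$.
\item[(A2)] $p\notin\mathcal O^\times$, and every element of $\mathcal O$ is congruent modulo $p\mathcal O$ to one of $0,\dots,p-1$.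
\item[(A3)] Hensel's lemma, one axiom for each degree: if $f\in\mathcal O[t]$ is monic and $a\in\mathcal O$ satisfies $f(a)\in p\mathcal O$ and $f'(a)\notin p\mathcal O$, then $f$ has a root in $a+p\mathcal O$.
\item[(A4)] For each $m\ge1$: for every $x\in k^\times$ there are $y\in k^\times$ and $0\le j<m$ with $xy^{-m}p^{-j}\in\mathcal O^\times$.
\end{enumerate}
Axiom (A1) makes $\mathcal O$ a valuation ring; (A2) says that its maximal ideal is $p\mathcal O$, its residue field is $\mathbb F_p$, and the value of $p$ is the least positive value; (A4) then says that the value group is a $\mathbb Z$-group, that is, elementarily equivalent to $(\mathbb Z,+,<)$. The models are the $p$-adically closed fields of the abstract. A theory is \emph{complete} if for every sentence $\varphi$ either $\varphi$ or $\neg\varphi$ holds in all of its models.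

\begin{theorem}[Ax--Kochen \cite{AK}, Ershov \cite{Er}]\label{thm:AKE}
The theory $\mathrm{pCF}_p$ is complete.
\end{theorem}

\begin{corollary}\label{cor:dec}
There is an algorithm which, given a prime $p$ and a sentence $\varphi$, decides whether $\varphi$ holds in $(k_p,\mathcal O_p)$.
\end{corollary}

\begin{proof}
First, $(k_p,\mathcal O_p)$ is a model of $\mathrm{pCF}_p$. (A1) holds since $v(x)\ge0$ or $v(x^{-1})\ge0$. For (A2), $v(p^{-1})<0$, and an element $x\in\mathcal O_p$ has $x-j\in p\mathbb Z_p\cap k_p=p\mathcal O_p$ for some $j\in\{0,\dots,p-1\}$. For (A3), the hypotheses give $f(a)\in p\mathbb Z_p$ and $f'(a)\notin p\mathbb Z_p$, so Hensel's lemma in $\mathbb Z_p$ yields a root $\alpha\in a+p\mathbb Z_p$; it is algebraic over $k_p$, hence over $\mathbb Q$, so $\alpha\in k_p$ and $\alpha-a\in p\mathcal O_p$. For (A4), write $v(x)=mc+j$ with $0\le j<m$ and take $y=p^c$.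

The axioms can be listed by an algorithm with input $p$. By Theorem~\ref{thm:AKE} and the completeness theorem of first-order logic, $\varphi$ or $\neg\varphi$ has a formal proof from them. Enumerate formal proofs until one of the two appears; the sentence proved is the one true in the model $(k_p,\mathcal O_p)$.
\end{proof}

The pair $(\mathbb Q,\mathbb Z_{(p)})$ is not a model: $t^2+t+p$ satisfies the hypotheses of (A3) at $a=0$ but has negative discriminant.

\subsection*{Goodness is a first-order property}
Fix $p$ and write $k=k_p$, $\mathcal O=\mathcal O_p$. Identify $E$ with $\mathbb Q^N$ using the basis $V\cup B$. Let $\alpha_i,\beta_i$ be the integer $N\times m_i$ matrices whose columns are the first and second components of the generators of $\Gamma_i$, so that $\Gamma_{i,k}=\{(\alpha_ic,\beta_ic):c\in k^{m_i}\}$. Let $K\subseteq E$ be a rational subspace with a basis $\kappa_1,\dots,\kappa_s$ of integer vectors, and let $D_p(K)\subseteq E_k$ be the least $\mathcal O$-good subspace containing $K_k$ (Corollary~\ref{cor:least}).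

A first-order formula cannot quantify over submodules, but it can quantify over the entries of a matrix of fixed size, and this suffices: a lattice in $k^N$ is free of rank $N$, so the lattices are exactly the modules $g\mathcal O^N$ with $g\in k^{N\times N}$ and $\det g\ne0$. For $0\le r\le N$ let $\gamma_r(Y)$ be the formula, with the entries of an $N\times r$ matrix $Y$ as free variables, that is the conjunction of
\begin{enumerate}
\item[(a)] some $r\times r$ minor of $Y$ is nonzero;
\item[(b)] for $l=1,\dots,s$: $\exists w\in k^r\ (Yw=\kappa_l)$;
\item[(c)] $\exists g\in k^{N\times N}$ with $\det g\ne0$ such that, for $i=1,\dots,n$,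
\[
\forall c\in k^{m_i}\ \bigl(\alpha_ic\in g\mathcal O^N+Yk^r\ \Rightarrow\ \beta_ic\in g\mathcal O^N+Yk^r\bigr),
\]
\end{enumerate}
where $z\in g\mathcal O^N+Yk^r$ abbreviates $\exists y\in\mathcal O^N\,\exists w\in k^r\ (z=gy+Yw)$. The admissible modules with divisible part $Yk^r$ are exactly the modules $g\mathcal O^N+Yk^r$ (Lemma~\ref{lem:div}), and (c) says that one of them is closed. So $\gamma_r(Y)$ holds if and only if the column space of $Y$ is an $r$-dimensional $\mathcal O$-good subspace containing $K_k$.

\begin{lemma}\label{lem:dim}
Given $p$ and $K$, one can compute $r=\dim D_p(K)$ and decide whether $K_k$ is $\mathcal O$-good. For this $r$, the formula $\gamma_r(Y)$ holds if and only if the columns of $Y$ form a basis of $D_p(K)$.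
\end{lemma}

\begin{proof}
Every good subspace containing $K_k$ contains $D_p(K)$, so it has dimension at least $\dim D_p(K)$, with equality only for $D_p(K)$ itself. Hence $\dim D_p(K)$ is the least $r$ for which $\exists Y\gamma_r(Y)$ holds, and Corollary~\ref{cor:dec} finds it. The last statement follows, and $K_k$ is good if and only if $D_p(K)=K_k$, that is, $r=\dim K$.
\end{proof}

\subsection*{Returning to rational subspaces}
When $K_k$ is not good, we want to enlarge $K$ using $D_p(K)$. But $K$ and $K_0$ are rational subspaces, and $D_p(K)$ need not be of the form $H_k$ with $H\subseteq E$.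

\begin{example}\label{ex:hull}
Consider $\mathrm{real}\,d_1\to\mathrm{real}\,d_2^2\le_D\mathrm{real}\,d_2\to\mathrm{real}\,d_1^{-1}d_2^{-1}$. Here $\Gamma_1$ is the graph of the map $\rho$ on $E=\mathbb Qd_1\oplus\mathbb Qd_2$ with $\rho(d_1)=d_2$ and $\rho(d_2)=-(d_1+d_2)/2$. Its characteristic polynomial is $t^2+\frac12t+\frac12$, so $2\rho^2+\rho+1=0$ and the eigenvalues are $(-1\pm\sqrt{-7})/4\notin\mathbb Q$. The subspace $K=0$ is closed and $\nu(0)=2$, so take $p=2$. If $\lambda$ is an eigenvalue, $\mu=2\lambda$ satisfies $\mu^2+\mu+2=0$. By (A3) at $a=0$ and $a=1$ this polynomial has roots $\mu_0\in2\mathcal O$ and $\mu_1\in1+2\mathcal O$, and $\mu_0\mu_1=2$ gives $v(\mu_0)=1$. So the eigenvalues $\lambda_0=\mu_0/2$ and $\lambda_1=\mu_1/2$ lie in $k_2$ and have valuations $0$ and $-1$, with eigenvectors $e_0=d_2-\lambda_1d_1$ and $e_1=d_2-\lambda_0d_1$. An admissible closed $M$ contains some $se_1\neq0$, hence $\lambda_1^jse_1$ for all $j$, hence $ke_1$. The module $\mathcal Oe_0+ke_1$ is admissible and closed. So $D_2(0)=ke_1$. This line is not rational because $\lambda_0\notin\mathbb Q$, and the only rational $H$ with $ke_1\subseteq H_k$ is $E$. By Lemma~\ref{lem:C}(i),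 $(K_0)_k$ is good, so it contains $ke_1$, and $K_0=E$. By Propositions~\ref{prop:A}(i) and~\ref{prop:B}, every semi-unifier sends $d_1$ and $d_2$ to the unit dimension.
\end{example}

The example shows what to do: a rational subspace whose extension contains $D_p(K)$ contains the least such subspace, the \emph{rational hull}. It also shows how to compute the hull: expand a basis in powers of an algebraic number, here $e_1=d_2+\lambda_0(-d_1)$, and take the span of the coefficient vectors. This is where the algebraicity of the elements of $k_p$ is used.

\begin{lemma}[rational hull]\label{lem:D}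
There is a least rational subspace $h_p(K)\subseteq E$ with $D_p(K)\subseteq h_p(K)_k$, and it is computable from $p$ and $K$.
\end{lemma}

\begin{proof}
Let $D=D_p(K)$ and $r=\dim D$. Enumerate the pairs $(q,Y)$ with $q\in\mathbb Q[t]$ monic irreducible and $Y(t)$ an $N\times r$ matrix over $\mathbb Q[t]$ whose entries have degree less than $\deg q$. (Irreducibility is decidable: after clearing denominators, a proper factor may be taken in $\mathbb Z[t]$ by Gauss's lemma; it is determined by its values at $0,1,\dots,\deg q$, and unless $q$ has a root among these points, the values divide the nonzero integers taken there by the cleared polynomial.) For each pair choose a positive integer $c$ such that $cq$ and $cY$ have integer coefficients, and decide by Corollary~\ref{cor:dec} the sentence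
\[
\exists\theta\,\exists Y'\ \bigl((cq)(\theta)=0\ \wedge\ cY'=(cY)(\theta)\ \wedge\ \gamma_r(Y')\bigr).
\]
It says that $Y(\theta)$ is a basis matrix of $D$ for some root $\theta\in k$ of $q$. The search succeeds: the entries of a basis of $D$ are finitely many algebraic numbers in $k$, by the primitive element theorem they lie in $\mathbb Q(\theta)$ for one $\theta\in k$, and every element of $\mathbb Q(\theta)$ is a rational polynomial in $\theta$ of degree less than that of the minimal polynomial $q$.

Let $(q,Y)$ be the pair found, $\theta$ a witness, and write the $l$-th column of $Y(t)$ as $\sum_{j<\deg q}t^ju_{l,j}$ with $u_{l,j}\in\mathbb Q^N$. Let $H\subseteq\mathbb Q^N$ be any subspace. Then $H_k$ is the common kernel of the $k$-linear extensions of the rational functionals $f$ that vanish on $H$. For such $f$,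
\[
f\Bigl(\sum_j\theta^ju_{l,j}\Bigr)=\sum_j\theta^jf(u_{l,j}),\qquad f(u_{l,j})\in\mathbb Q,
\]
and this is $0$ if and only if all $f(u_{l,j})$ vanish, because $q$ is irreducible and so $1,\theta,\dots,\theta^{\deg q-1}$ are linearly independent over $\mathbb Q$. Hence $D\subseteq H_k$ if and only if all $u_{l,j}$ lie in $H$, and $h_p(K)$ is the $\mathbb Q$-span of the $u_{l,j}$. It is read off from $Y$; the number $\theta$ itself is not needed.
\end{proof}

\section{The algorithm}\label{sec:alg}

\begin{enumerate}
\item[1.] If some $\tau_i,\tau_i'$ have different shapes, answer ``no''. Otherwise set $K:=0\subseteq E$.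
\item[2.] Repeat $K:=K+\sum_i\{y:(x,y)\in\Gamma_i\text{ for some }x\in K\}$ until $K$ no longer changes.
\item[3.] Compute $\nu(K)$. For each prime $p\mid\nu(K)$ decide by Lemma~\ref{lem:dim} whether $K_{k_p}$ is $\mathcal O_p$-good. If this holds for all such $p$, go to step~4. Otherwise pick a $p$ for which it fails, set $K:=h_p(K)$ (Lemma~\ref{lem:D}), and go to step~2.
\item[4.] Taking $K$ for $K_0$, compute $M_*$ as in Proposition~\ref{prop:B}. Answer ``yes'' if $M_*\cap P_{\mathbb Q}=P$ and ``no'' otherwise.
\end{enumerate}

Step~2 is linear algebra over $\mathbb Q$. It ends after at most $N+1$ repetitions with a closed subspace, so that $\nu(K)$ is defined in step~3.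

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
\emph{Invariant: $K\subseteq K_0$.} This holds initially. It is preserved by each repetition in step~2, because $K_0$ is closed by Lemma~\ref{lem:rho}(i). In step~3, $(K_0)_{k_p}$ is $\mathcal O_p$-good by Lemma~\ref{lem:C}(i) and contains $K_{k_p}$, so it contains $D_p(K)$; as $K_0$ is rational, $h_p(K)\subseteq K_0$.

\emph{Termination.} If step~3 fails at $p$, then $h_p(K)_{k_p}\supseteq D_p(K)\supsetneq K_{k_p}$. Intersecting with $E$ gives $h_p(K)\supseteq K$, and $\dim h_p(K)>\dim K$. Step~2 never shrinks $K$. So step~3 fails at most $N$ times, and each execution of steps~1--3 terminates.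

\emph{Correctness.} On reaching step~4, $K$ is closed and $K_{k_p}$ is $\mathcal O_p$-good for all $p\mid\nu(K)$, so $K$ is $\mathbb Z$-good by Lemma~\ref{lem:C}(ii). Then $K_0\subseteq K$ by the minimality of $K_0$, and $K=K_0$ by the invariant. So step~4 terminates by Proposition~\ref{prop:B}, and its answer is correct by Propositions~\ref{prop:A} and~\ref{prop:B}.
\end{proof}

On Example~\ref{ex:ker} the run is short. The subspace $0$ is closed and $\nu(0)=2$. At $p=2$ an admissible closed module contains some $sd\ne0$, hence all $2^{-j}sd$, so $d\in D_2(0)$, and $b\in D_2(0)$ by closedness under $\Gamma_2$. Thus $K$ becomes $E$, where $\nu=1$; then $M_*=E$ and $M_*\cap P_{\mathbb Q}=P_{\mathbb Q}\ne P$, so the answer is ``no''. The set of primes is recomputed in every round, since $\overline F$, $A_i$ and $\rho_i$ depend on $K$. The argument gives no bound on the running time, because Corollary~\ref{cor:dec} and Lemma~\ref{lem:D} are unbounded searches.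

\section{The most general semi-unifier}\label{sec:mgs}

The least solution module with the least kernel gives the most general solution.

\begin{proof}[Proof of Theorem~\ref{thm:mgs}]
Suppose that $\mathcal I$ has a semi-unifier. By Propositions~\ref{prop:A} and~\ref{prop:B}, $M_*$ is a solution module with divisible part $K_0$. Let $S_*$ be the semi-unifier obtained from $M_*$ by Proposition~\ref{prop:A}(ii), with embedding $\iota\colon M_*/K_0\to\mathcal D$ and variables $w_j=\iota(e_j)$, $j=1,\dots,t$, and let $S_*$ be the identity on variables outside $V$. The algorithm computes $K_0$ and $M_*/K_0$; a basis adapted to $\overline{P_{\mathbb Q}}$ provides the $e_j$, and the coordinates of $\bar d$ in the basis $\bar b,e_j$ are the exponents in $S_*(d)$. So $S_*$ is computable. Put $G_*=\iota(M_*/K_0)$, the subgroup of $\mathcal D$ spanned by $B$ and $w_1,\dots,w_t$.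

\emph{Existence of $T$.} Let $S$ be a semi-unifier. By Proposition~\ref{prop:A}(i), $M_S$ is a solution module with divisible part $\ker(S_{\mathbb Q}|_E)$, and by Proposition~\ref{prop:B}, $M_*\subseteq M_S$ and $K_0\subseteq\ker S_{\mathbb Q}$. So $S_{\mathbb Q}$ maps $M_*$ into $\mathcal D$ and kills $K_0$, and it induces a homomorphism $\sigma\colon M_*/K_0\to\mathcal D$ with $\sigma(\bar a)=S(a)$ for $a\in F$. Let $T$ be a substitution with $T(w_j)=\sigma(e_j)$. Then $T\iota=\sigma$, because both sides agree on the $e_j$ and $T\iota(\bar b)=b=S(b)=\sigma(\bar b)$. Hence $TS_*(d)=T\iota(\bar d)=S(d)$ for $d\in V$.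

\emph{Uniqueness.} Let $T,T'$ be substitutions with $TS_*(d)=T'S_*(d)$ for all $d\in V$. Both fix $B$, so they agree on $S_*(F)=\iota(\overline F)$. Since $\overline F$ is a lattice in $E/K_0$, each $w_j$ has a multiple $mw_j\in S_*(F)$ with $m\neq0$, so $mT(w_j)=mT'(w_j)$, and $T(w_j)=T'(w_j)$ because $\mathcal D$ is torsion-free. All variables occurring in the $S_*(d)$, $d\in V$, are among the $w_j$, as $S_*(d)\in G_*$.
\end{proof}

\section{Exponents with inverted primes}\label{sec:Pi}

Let $\Pi$ and $\mathcal Z$ be as in Theorem~\ref{thm:Pi}; the ring $\mathcal Z$ consists of the rational numbers whose reduced denominator has all its prime factors in $\Pi$. Now $\mathcal D$ is the free $\mathcal Z$-module on the variables and base dimensions, and substitutions are the $\mathcal Z$-linear endomorphisms fixing base dimensions. The primes in $\Pi$ are units and no longer cause obstructions; the others behave as before.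

\begin{proof}[Proof of Theorem~\ref{thm:Pi}]
Put $F_0=\mathbb Z^{V\cup B}$, $F=\mathcal ZF_0$ and $P=\mathcal Z^B$, define $E$, $P_{\mathbb Q}$, $\Gamma_i$ as before, and let $K_0$ be the least $\mathcal Z$-good subspace. We go through the proof.

\emph{Algebra.} Every ideal $I$ of $\mathcal Z$ is generated by $I\cap\mathbb Z$, so $\mathcal Z$ is a principal ideal domain with fraction field $\mathbb Q$, and it is not a field since a prime $p\notin\Pi$ exists and is not a unit. So Section~\ref{sec:closed} applies with $\mathcal O=\mathcal Z$. The proofs of Lemma~\ref{lem:P}, of Propositions~\ref{prop:A} and~\ref{prop:B} and of Theorem~\ref{thm:mgs} use, apart from the computability claims, only Section~\ref{sec:closed}, the two textbook facts on modules over $\mathcal O$, and the freeness of $\mathcal D$ on the variables and base dimensions. They hold with ``$\mathcal Z$-submodule'' in place of ``subgroup''.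

\emph{Effectivity.} A finitely generated $\mathcal Z$-submodule of $\mathbb Q^m$ is represented as $\mathcal Z\Lambda$ with $\Lambda$ a finitely generated group; a $\mathbb Z$-basis of $\Lambda$ is a $\mathcal Z$-basis of $\mathcal Z\Lambda$. Sums and images are computed on the representatives. For a subspace $A$ we have $\mathcal Z\Lambda\cap A=\mathcal Z(\Lambda\cap A)$ by Lemma~\ref{lem:basis}(ii), applied in the span of $\Lambda$, and a basis of $\Lambda$ adapted to $A$ is one of $\mathcal Z\Lambda$. Finally, $\mathcal Z\Lambda'\subseteq\mathcal Z\Lambda$ holds if and only if the generators of $\Lambda'$ lie in the span of $\Lambda$ and have coordinates in $\mathcal Z$ with respect to a basis of $\Lambda$; this is tested by factoring the reduced denominators and deciding membership in $\Pi$. Hence the chain in Proposition~\ref{prop:B}, its stabilization as a chain of $\mathcal Z$-modules, the test of Lemma~\ref{lem:P} and the substitution $S_*$ are computable.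

\emph{Local--global principle.} Only primes $p\notin\Pi$ are used. For these, $\mathcal Z\subseteq\mathbb Z_{(p)}\subseteq\mathcal O_p$, and $\bigcap_{p\notin\Pi}\mathbb Z_{(p)}=\mathcal Z$ by the description of $\mathcal Z$ above. For closed $X$ define $\nu(X)$ as in Section~\ref{sec:local} using $\overline{F_0}$; since $\overline F\cap A_i=\mathcal Z(\overline{F_0}\cap A_i)$, we have $\rho_i(\overline F\cap A_i)\subseteq\nu(X)^{-1}\overline F$. Lemma~\ref{lem:C} now reads: if $X$ is $\mathcal Z$-good, then $X_{k_p}$ is $\mathcal O_p$-good for all $p\notin\Pi$; and if $X_{k_p}$ is $\mathcal O_p$-good for all $p\notin\Pi$ dividing $\nu(X)$, then $X$ is $\mathcal Z$-good. For the first part, Lemma~\ref{lem:basis}(ii) applies to $\mathcal Z\subseteq\mathcal O_p$. For the second, define $\Lambda_p$ as before for $p\notin\Pi$ and let $\Lambda=\bigcap_{p\notin\Pi}\Lambda_p$. Each $\Lambda_p$ is a $\mathbb Z_{(p)}$-module, so $\Lambda$ is a $\mathcal Z$-module; it satisfies $\rho_i(\Lambda\cap A_i)\subseteq\Lambda$; the inclusions $\nu^\ell\overline F\subseteq\Lambda_p$ and $\nu^\ell\Lambda_p\subseteq\mathbb Z_{(p)}\overline F$ hold for all $p\notin\Pi$; and $\bigcap_{p\notin\Pi}\mathbb Z_{(p)}\overline F=\overline F$.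 So $\nu^\ell\overline F\subseteq\Lambda\subseteq\nu^{-\ell}\overline F$, and $\Lambda$ is a stable $\mathcal Z$-lattice.

\emph{One prime, and the algorithm.} Section~\ref{sec:prime} depends only on the $\mathbb Q$-spaces $\Gamma_i$, whose generators can be scaled to integer vectors. In step~3 we let $p$ run over the primes dividing $\nu(K)$ that are not in $\Pi$, a decidable condition. The invariant, termination and correctness arguments of Section~\ref{sec:alg} use only Sections~\ref{sec:transl} and~\ref{sec:prime} and the two parts of the local--global principle for these primes.
\end{proof}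

\begin{thebibliography}{9}

\bibitem{AK}
Ax and Kochen, \emph{Diophantine problems over local fields II}, Amer. J. Math. 87 (1965).

\bibitem{Er}
Ershov, 1965.

\bibitem{PLD}
\emph{Programming Languages and Dimensions},
\texttt{http://www.cl.cam.ac.uk:80/ftp/papers/reports/UCAM-CL-TR-391.pdf}.

\end{thebibliography}
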